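\title{Residually finite Boolean topological lattices are profinite}

\begin{abstract}
We prove that a compact, Hausdorff, totally disconnected topological lattice whose underlying lattice embeds in a product of finite lattices is topologically isomorphic to a closed sublattice of a product of finite discrete lattices. The conclusion persists when the factors are only assumed to have no infinite chain, and fails when only one of the two chain conditions is assumed. The method is to replace an arbitrary congruence by a closed one that is read off from the completely join-irreducible elements. It also classifies the closed congruences with totally disconnected quotient and gives a criterion for profiniteness.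
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{Boolean space} is a compact, Hausdorff, totally disconnected space. A \emph{Boolean topological lattice} is a lattice $(L,\vee,\wedge)$ with a Boolean topology for which $\vee,\wedge\colon L\times L\to L$ are continuous. Homomorphisms and sublattices refer to the two operations $\vee$ and $\wedge$, and an isomorphism of topological lattices is a lattice isomorphism that is also a homeomorphism.

The obvious way to build such lattices is to start from finite discrete lattices, form a direct product with the product topology, and pass to a closed sublattice. We call a topological lattice \emph{profinite} if it is isomorphic to a lattice obtained in this way. A profinite lattice is a Boolean topological lattice, because products and closed subspaces of Boolean spaces are Boolean and the operations act coordinatewise. Its underlying lattice is \emph{residually finite}, that is, it embeds in a direct product of finite lattices. We ask whether these two necessary conditions, one topological and one algebraic, are together sufficient.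

To state this in terms of class operators, let $\mathcal K$ be a class of lattices. Write $\mathbb{ISP}(\mathcal K)$ for the class of lattices isomorphic to sublattices of direct products of members of $\mathcal K$, and $[\mathcal K]_{\mathcal T}$ for the class of Boolean topological lattices whose underlying lattice lies in $\mathcal K$. If the members of $\mathcal K$ are finite, $\mathcal K_{\mathcal T}$ denotes these members with the discrete topology. For classes of topological lattices, $\mathbb I$, $\mathbb S_c$ and $\mathbb P$ close under topological isomorphism, closed sublattices and direct products; the empty product, a one-element lattice, is allowed. Let $\mathcal L_{\mathrm{fin}}$ be the class of finite lattices. A finite Hausdorff space is discrete, so $[\mathcal L_{\mathrm{fin}}]_{\mathcal T}$ is the class of finite discrete lattices, and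
\[
\mathbb{IS}_c\mathbb P([\mathcal L_{\mathrm{fin}}]_{\mathcal T})\ \subseteq\ [\mathbb{ISP}(\mathcal L_{\mathrm{fin}})]_{\mathcal T}\ \subseteq\ \{\text{Boolean topological lattices}\}.
\]
The left-hand class consists of the profinite lattices, the middle one of the residually finite Boolean topological lattices. The second inclusion is known to be strict; the lattice constructed in Section~\ref{sec:chains} is one witness. The problem posed in \cite{RB} is the following.

\begin{quote}
\emph{Is the first inclusion strict? That is, does there exist a Boolean topological lattice that is residually finite but not profinite?}
\end{quote}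

Both properties say that certain maps separate points, meaning that any two distinct points have distinct images under one of the maps.

\begin{lemma}\label{lem:sep}
Let $L$ be a Boolean topological lattice and $\mathcal K$ a class of lattices. The underlying lattice of $L$ is in $\mathbb{ISP}(\mathcal K)$ if and only if homomorphisms from $L$ to members of $\mathcal K$ separate points. If the members of $\mathcal K$ are finite, then $L\in\mathbb{IS}_c\mathbb P(\mathcal K_{\mathcal T})$ if and only if continuous homomorphisms from $L$ to members of $\mathcal K_{\mathcal T}$ separate points.
\end{lemma}

\begin{proof}
Given an embedding in a product, compose it with the projections. Conversely, choose a separating homomorphism for each pair of distinct points; together they give an injective homomorphism $h$ into a product. If all of them are continuous, then $h$ is a continuous injection from a compact space into a Hausdorff space, hence a homeomorphism onto a closed subset, and this subset is a sublattice.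
\end{proof}

In a Boolean space any two distinct points are separated by a clopen set, so continuous maps to finite discrete sets separate the points of $L$. In a residually finite lattice, homomorphisms to finite lattices separate points. The problem asks for maps that are both at once, and nothing ties the given homomorphisms to the topology. They can be very far from continuous. On the power set of $\mathbb N$, with the topology of $\{0,1\}^{\mathbb N}$, a nonprincipal ultrafilter defines a homomorphism onto the two-element lattice that sends all finite sets to $0$; the finite sets are dense, so the only closed equivalence relation containing its kernel identifies everything. One might therefore expect a counterexample, in which finite quotients abound but too few of them are continuous. There is none.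

\begin{theorem}\label{thm:main}
Let $L$ be a Boolean topological lattice whose underlying lattice embeds in a product of finite lattices. Then $L$ is isomorphic, as a topological lattice, to a closed sublattice of a product of finite discrete lattices. Thus
\[
\mathbb{IS}_c\mathbb P([\mathcal L_{\mathrm{fin}}]_{\mathcal T})=[\mathbb{ISP}(\mathcal L_{\mathrm{fin}})]_{\mathcal T}.
\]
\end{theorem}

The proof strengthens in two directions. It controls which finite lattices occur in the conclusion, and it needs less than finiteness in the hypothesis.

\begin{theorem}\label{thm:K}
If $\mathcal K$ is a class of finite lattices closed under isomorphism, homomorphic images and sublattices, then $[\mathbb{ISP}(\mathcal K)]_{\mathcal T}=\mathbb{IS}_c\mathbb P(\mathcal K_{\mathcal T})$.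
\end{theorem}

\begin{theorem}\label{thm:chains}
Let $L$ be a Boolean topological lattice whose underlying lattice embeds in a product of lattices none of which has an infinite chain. Then $L$ is profinite. The condition ``no infinite chain'' cannot be replaced by ``no infinite descending chain'', nor by ``no infinite ascending chain''.
\end{theorem}

Here an infinite descending chain is a sequence $x_1>x_2>\cdots$, and an infinite ascending chain is a sequence $x_1<x_2<\cdots$.

Section~\ref{sec:small} shows the method on two small lattices. Section~\ref{sec:order} relates order and topology. Section~\ref{sec:tests} builds closed congruences from sets of completely join-irreducible elements, and Section~\ref{sec:main} goes back from congruences to such sets and proves Theorems~\ref{thm:main} and~\ref{thm:K}. Section~\ref{sec:chains} proves Theorem~\ref{thm:chains}. Section~\ref{sec:class} shows that the two constructions are inverse to each other, which classifies the closed congruences with totally disconnected quotient and decides profiniteness (Theorem~\ref{thm:class}).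

Lattices are nonempty; if the empty lattice is admitted, it is a closed sublattice of the empty product, so nothing changes. We write ${\uparrow}a=\{x:x\ge a\}$ and ${\downarrow}a=\{x:x\le a\}$. A \emph{congruence} of a lattice $L$ is an equivalence relation $\alpha$, written $x\equiv_\alpha y$, such that $x\equiv_\alpha y$ implies $x\vee s\equiv_\alpha y\vee s$ and $x\wedge s\equiv_\alpha y\wedge s$ for all $s$. The kernel of a homomorphism $\varphi$ is a congruence with $L/\ker\varphi\cong\varphi(L)$, and if $\alpha\subseteq\theta$ are congruences then $L/\theta$ is a homomorphic image of $L/\alpha$. A congruence of a topological lattice is \emph{closed} or \emph{clopen} if it is so as a subset of $L\times L$.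

\section{A chain and a pentagon}\label{sec:small}

An element $j$ of a complete lattice $L$ is \emph{completely join-irreducible} if
\[
j_*:=\sup\{x: x<j\}<j ,
\]
where $\sup\emptyset=0$. Let $J=J(L)$ be the set of these elements. For $j\in J$ we have $x<j$ if and only if $x\le j_*$, so $j_*$ is the largest element strictly below $j$. The \emph{test} of $j$ is the map from $L$ to the two-element lattice $\{0,1\}$ that sends $x$ to $1$ exactly when $j\le x$. It preserves meets and it separates $j_*$ from $j$.

\begin{example}[the chain]\label{ex:chain}
Let $\omega+1=\{0,1,2,\dots,\omega\}$ carry the order topology: each $n<\omega$ is isolated and $n$ tends to $\omega$. With $\max$ and $\min$ this is a Boolean topological lattice, $J=\{1,2,3,\dots\}$ and $n_*=n-1$. The limit $\omega$ is not in $J$.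

Let $\alpha$ have the classes $\{0,1,2\}$, $\{3,4,5,\dots\}$ and $\{\omega\}$. The classes are intervals of a chain, so $\alpha$ is a congruence, and the quotient is finite. The quotient map is not continuous, because $\{\omega\}$ is not open. Although $\alpha$ separates $3$ from $\omega$, every closed equivalence relation containing $\alpha$ contains the limit $(3,\omega)$ of the pairs $(3,n)$. So $\alpha$ cannot be repaired without losing this separation.

What survives is the behavior of $\alpha$ on the pairs $(j_*,j)$. It separates exactly one of them, namely $(2,3)$. The test of $3$ is a continuous homomorphism, its kernel has the classes $\{0,1,2\}$ and $\{3,4,\dots,\omega\}$, and this kernel contains $\alpha$ and still separates $2$ from $3$. To separate $3$ from $\omega$ we should not have started from $\alpha$. We should first pick $j\in J$ with $j\le\omega$ and $j\not\le3$, say $j=4$, and then ask for a finite quotient that separates $j_*$ from $j$.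
\end{example}

This suggests three steps. Reduce the separation of arbitrary points to the separation of pairs $(j_*,j)$. Take any finite quotient that separates a given such pair; it separates only finitely many of them. Use the tests of the corresponding $j$ to define a continuous finite quotient.

In a distributive complete lattice every single test is a homomorphism: if $j\le x\vee y$, then $j=(j\wedge x)\vee(j\wedge y)$, so $j\wedge x$ and $j\wedge y$ are not both below $j_*$, and one of them equals $j$. Without distributivity a test need not preserve joins, and tests have to be used in suitable groups.

\begin{example}[the pentagon]\label{ex:pentagon}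
Let $P=\{0,a,b,c,1\}$ with $0<a<b<1$ and $0<c<1$, where $c$ is incomparable with $a$ and $b$. Then $J=\{a,b,c\}$, $a_*=c_*=0$ and $b_*=a$. For $N\subseteq J$ identify two elements if they agree in all tests from $N$. The tests of $a$ and $c$ are homomorphisms, since the complements $\{0,c\}$ of ${\uparrow}a$ and $\{0,a,b\}$ of ${\uparrow}c$ are closed under joins. So $N=\emptyset,\{a\},\{c\},\{a,c\}$ give congruences, and $N=J$ gives equality. Now let $b\in N$ and $a\notin N$. Then $a$ and $0$ are identified, but joining with $c$ gives $1$ and $c$, which the test of $b$ separates. In the same way, if $b\in N$ and $c\notin N$, then $c$ and $0$ are identified, but joining with $a$ gives $1$ and $a$. So the test of $b$ can be used only together with the tests of $a$ and $c$.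
\end{example}

In an infinite lattice one test may require a second, the second a third, and so on without end; this is what happens in Section~\ref{sec:chains}. The role of the finite quotient, continuous or not, is to stop this process after finitely many steps.

\section{Order and topology}\label{sec:order}

From now on $L$ is a Boolean topological lattice. Its order dual is one as well, so every statement below has a dual. We show that $J$ is large enough to separate points and that all tests are continuous. Compactness first supplies suprema and extremal elements. A subset $D$ is \emph{up-directed} if any two of its elements have an upper bound in $D$, and an \emph{ideal} is a nonempty subset closed under binary joins and under passing to smaller elements.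

\begin{lemma}\label{lem:complete}
The sets ${\uparrow}a$ and ${\downarrow}a$ are closed. Moreover:
\begin{enumerate}
\item[(i)] every nonempty up-directed set $D$ has a supremum, which lies in the closure $\overline D$, and dually;
\item[(ii)] $L$ is a complete lattice;
\item[(iii)] every closed ideal has the form ${\downarrow}m$;
\item[(iv)] every nonempty closed subset of $L$ has a minimal and a maximal element.
\end{enumerate}
\end{lemma}

\begin{proof}
The set ${\uparrow}a=\{x:x\wedge a=a\}$ is where two continuous maps into a Hausdorff space agree, so it is closed, and dually for ${\downarrow}a$.

(i) The closed sets $\overline D\cap{\uparrow}d$, $d\in D$, have the finite intersection property because $D$ is directed. By compactness they share a point $c$, which is an upper bound of $D$. If $u$ is any upper bound, then $D\subseteq{\downarrow}u$, so $\overline D\subseteq{\downarrow}u$ and $c\le u$.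

(ii) A nonempty set has the same upper bounds as the up-directed set of its nonempty finite joins, so it has a supremum. By the dual of (i) applied to $L$ itself there is a least element $0=\sup\emptyset$.

(iii) An ideal is up-directed, so a closed ideal contains its supremum $m$.

(iv) By (i) and its dual, a nonempty chain in a closed set $S$ has its supremum and its infimum in $S$. Apply Zorn's lemma.
\end{proof}

Next we need clopen sets that respect the order. Total disconnectedness gives a clopen set $U$ separating two points, but $U$ is unrelated to the lattice structure. The remedy is to identify two elements when $U$ cannot tell them apart after joining with any element; compactness keeps this relation clopen.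

\begin{lemma}\label{lem:ideal}
If $u\not\le v$ in $L$, there is $m\in L$ such that ${\downarrow}m$ is clopen, $v\le m$ and $u\not\le m$.
\end{lemma}

\begin{proof}
Since $v\ne u\vee v$, there is a clopen set $U$ containing exactly one of these two points. Put $x\sim y$ if, for all $s\in L$, $s\vee x\in U\Leftrightarrow s\vee y\in U$. This is an equivalence relation, and $x\sim y$ implies $x\vee z\sim y\vee z$, because $s\vee(x\vee z)=(s\vee z)\vee x$. Taking $s=0$ shows $v\not\sim u\vee v$.

The set $W$ of triples $(x,y,s)$ for which exactly one of $s\vee x$, $s\vee y$ lies in $U$ is clopen in $L^3$. Its projection to the first two coordinates is open, as projections are open maps, and compact, hence closed. This projection is the complement of $\sim$, so $\sim$ is clopen in $L^2$.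

Let $I=\{x:x\vee v\sim v\}$. It is clopen, $v\in I$ and $u\notin I$. If $x,x'\in I$, then joining $x\vee v\sim v$ with $x'$ gives $x\vee x'\vee v\sim x'\vee v\sim v$, so $x\vee x'\in I$. If $y\le x\in I$, then joining $x\vee v\sim v$ with $y$ gives $x\vee v\sim y\vee v$, so $y\vee v\sim v$ and $y\in I$. Thus $I$ is a clopen ideal, and $I={\downarrow}m$ by Lemma~\ref{lem:complete}(iii).
\end{proof}

Because ${\downarrow}m$ is open, there are minimal elements outside it, and these are completely join-irreducible.

\begin{lemma}\label{lem:J}
\begin{enumerate}
\item[(i)] If ${\downarrow}m$ is clopen and $u\not\le m$, there is $j\in J$ with $j\le u$, $j\not\le m$ and $j_*\le m$.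
\item[(ii)] If $u\not\le v$, there is $j\in J$ with $j\le u$ and $j\not\le v$. Hence every $x\in L$ is the supremum of $\{j\in J:j\le x\}$.
\item[(iii)] If $j\in J$, then ${\uparrow}j$ is clopen; that is, the test of $j$ is continuous.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The set ${\downarrow}u\setminus{\downarrow}m$ is closed and contains $u$, so it has a minimal element $j$. Every $x<j$ satisfies $x\le u$, hence $x\le m$ by minimality. Therefore $\sup\{x:x<j\}\le m\wedge j<j$.

(ii) Take $m$ from Lemma~\ref{lem:ideal} and $j$ from (i); then $j\not\le v$ because $v\le m$. For the last claim let $v=\sup\{j\in J:j\le x\}\le x$. If $x\not\le v$, some $j\in J$ below $x$ would not be below $v$, which is absurd.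

(iii) Since $j\not\le j_*$, Lemma~\ref{lem:ideal} gives $m$ with ${\downarrow}m$ clopen, $j_*\le m$ and $j\not\le m$. If $j\le x$, then $j\wedge x=j\not\le m$. Otherwise $j\wedge x<j$, so $j\wedge x\le j_*\le m$. Hence ${\uparrow}j$ is the preimage of the clopen set $L\setminus{\downarrow}m$ under the continuous map $x\mapsto j\wedge x$.
\end{proof}

\begin{remark}\label{rem:distributive}
If $L$ is distributive, the tests are homomorphisms (Section~\ref{sec:small}), and by Lemma~\ref{lem:J} they are continuous and separate points. So $L$ is profinite by Lemma~\ref{lem:sep}. Total disconnectedness, which enters the paper through Lemma~\ref{lem:ideal}, cannot be dropped: the chain $[0,1]$ with its usual topology is a compact Hausdorff topological lattice that embeds in a power of $\{0,1\}$ by the maps recording whether $t\le x$, yet $J=\emptyset$, and every continuous map from $[0,1]$ to a finite discrete set is constant.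
\end{remark}

Finally we record which quotients stay in our class. Call a congruence $\theta$ of $L$ \emph{Boolean} if it is closed and $L/\theta$, with the quotient topology, is totally disconnected.

\begin{lemma}\label{lem:quot}
If $\theta$ is a Boolean congruence of $L$, then $L/\theta$ is a Boolean topological lattice.
\end{lemma}

\begin{proof}
The quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff, so $L/\theta$ is a Boolean space. Let $\pi\colon L\to L/\theta$ be the projection. The map $\pi\times\pi\colon L^2\to(L/\theta)^2$ is a continuous surjection from a compact space onto a Hausdorff space, hence closed, hence a quotient map. The composite of $\pi\times\pi$ with the join of $L/\theta$ is $(x,y)\mapsto\pi(x\vee y)$, which is continuous, so the join of $L/\theta$ is continuous. The same argument applies to the meet.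
\end{proof}

\section{Congruences defined by tests}\label{sec:tests}

For $N\subseteq J$ collect the tests from $N$ in one map and put
\[
\psi_N(x)=\{j\in N:j\le x\},\qquad x^N=\sup\psi_N(x)\le x,\qquad \theta_N=\{(x,y):\psi_N(x)=\psi_N(y)\}.
\]
We regard $\psi_N$ as a map into $\{0,1\}^N$ with the product topology. It is continuous by Lemma~\ref{lem:J}(iii), and $\psi_N(x\wedge y)=\psi_N(x)\cap\psi_N(y)$, so $\theta_N$ is compatible with meets. The question is for which $N$ it is compatible with joins. A necessary condition comes from looking at the pairs $(k_*,k)$.

\begin{lemma}\label{lem:pairs}
Let $N\subseteq J$ and $k\in J$. Then $(k_*,k)\in\theta_N$ if and only if $k\notin N$.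
\end{lemma}

\begin{proof}
If $k\in N$, then $k\in\psi_N(k)\setminus\psi_N(k_*)$. If $k\notin N$, every $j\in N$ with $j\le k$ satisfies $j<k$, hence $j\le k_*$, and $\psi_N(k)=\psi_N(k_*)$.
\end{proof}

So if $\theta_N$ is a congruence and $k\notin N$, then no test from $N$ may separate $s\vee k_*$ from $s\vee k$, for any $s$. This leads to the central definition.

\begin{definition}\label{def:arrow}
For $j,k\in J$ write $j\to k$ if there is $s\in L$ with $j\le s\vee k$ and $j\not\le s\vee k_*$. A set $N\subseteq J$ is \emph{$\to$-closed} if $j\in N$ and $j\to k$ imply $k\in N$.
\end{definition}

Always $j\to j$, with $s=0$. In the pentagon, Example~\ref{ex:pentagon} found the arrows $b\to a$ (with $s=c$) and $b\to c$ (with $s=a$). We have just seen that $N$ must be $\to$-closed for $\theta_N$ to be a congruence. The next lemma is the heart of the converse: whether a test from $N$ succeeds on a join depends only on the parts of the two elements that $N$ sees.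

\begin{lemma}\label{lem:approx}
Let $N\subseteq J$ be $\to$-closed. If $j\in N$ and $j\le x\vee y$, then $j\le x^N\vee y^N$.
\end{lemma}

In a finite lattice one would climb from $x^N$ to $x$ by covering steps and look at the step at which $j$ first falls below the join with $y$. In $L$ there may be no covering steps to climb. The two halves of Lemma~\ref{lem:J}(iii) replace them: since ${\uparrow}j$ is open there is a last stage $e$ at which the test of $j$ fails, and since ${\uparrow}j$ is closed there is a minimal element $k$ whose addition makes it succeed.

\begin{proof}
It suffices to show that $j\le x\vee y$ implies $j\le x^N\vee y$, for all $x,y$. Indeed, a second application, to the pair $y$, $x^N$ in place of $x$, $y$, then gives $j\le y^N\vee x^N$.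

Suppose $j\le x\vee y$ and $j\not\le x^N\vee y$. The set
\[
E=\{e: x^N\le e\le x,\ j\not\le e\vee y\}
\]
contains $x^N$, and it is closed because ${\uparrow}j$ is open. Let $e$ be a maximal element of $E$ and put $s=e\vee y$, so that $j\not\le s$. The set
\[
K=\{z: z\le x,\ j\le s\vee z\}
\]
is closed, and it contains $x$ because $s\vee x=x\vee y$. Let $k$ be a minimal element of $K$. Then $k\not\le e$, since otherwise $j\le s\vee k=s$.

Let $z<k$. By minimality $j\not\le s\vee z=(e\vee z)\vee y$, and $x^N\le e\vee z\le x$, so $e\vee z\in E$. By maximality $e\vee z=e$, that is, $z\le e$. Hence $\sup\{z:z<k\}\le e\wedge k<k$, which says that $k\in J$ and $k_*\le e$. Now $j\le s\vee k$, while $s\vee k_*=s\not\ge j$. So $j\to k$, and $k\in N$ because $N$ is $\to$-closed. From $k\in N$ and $k\le x$ we get $k\le x^N\le e$, a contradiction.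
\end{proof}

\begin{proposition}\label{prop:theta}
Let $N\subseteq J$ be $\to$-closed. Then $\theta_N$ is a Boolean congruence of $L$, so $L/\theta_N$ is a Boolean topological lattice. It is finite if and only if $N$ is finite, and in that case $\theta_N$ is clopen.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:approx} and $x^N\vee y^N\le x\vee y$,
\[
\psi_N(x\vee y)=\{j\in N:j\le x^N\vee y^N\},
\]
and the right-hand side depends only on $\psi_N(x)$ and $\psi_N(y)$. So $\theta_N$ is compatible with joins, and it is a congruence. It is the preimage of the diagonal of $\{0,1\}^N\times\{0,1\}^N$ under the continuous map $\psi_N\times\psi_N$, so it is closed, and clopen if $N$ is finite. The map $L/\theta_N\to\psi_N(L)$ induced by $\psi_N$ is a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism, and $\psi_N(L)\subseteq\{0,1\}^N$ is totally disconnected. So $\theta_N$ is Boolean and Lemma~\ref{lem:quot} applies. If $N$ is finite, so is $\psi_N(L)$. Conversely $\psi_N$ is injective on $N$, because $\psi_N(j)=\psi_N(j')$ gives $j\le j'\le j$; so $L/\theta_N$ is infinite when $N$ is.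
\end{proof}

Together with Lemma~\ref{lem:J}(ii), this reduces profiniteness to finding enough finite $\to$-closed sets.

\begin{corollary}\label{cor:enough}
Let $\mathcal K$ be a class of finite lattices. If every $j\in J$ belongs to a $\to$-closed set $N$ with $L/\theta_N\in\mathcal K$, then $L\in\mathbb{IS}_c\mathbb P(\mathcal K_{\mathcal T})$.
\end{corollary}

\begin{proof}
Let $u\ne v$, say $u\not\le v$. Choose $j\in J$ with $j\le u$ and $j\not\le v$, and choose $N\ni j$ as in the hypothesis. The finite Boolean space $L/\theta_N$ is discrete, and the projection $L\to L/\theta_N$ is a continuous homomorphism. It separates $u$ from $v$ because $j\in\psi_N(u)\setminus\psi_N(v)$. Apply Lemma~\ref{lem:sep}.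
\end{proof}

\section{From an arbitrary congruence to a continuous quotient}\label{sec:main}

It remains to produce the sets $N$. They come from congruences on which no topological assumption is made. For a congruence $\alpha$ of $L$ let
\[
J_\alpha=\{j\in J:(j_*,j)\notin\alpha\}
\]
be the set of completely join-irreducible elements that $\alpha$ does not collapse to the element just below. The useful property of these elements is that $\alpha$ cannot move them down at all:
\begin{equation}\label{eq:down}
\text{if } j\in J_\alpha,\ z\le j \text{ and } z\equiv_\alpha j,\ \text{ then } z=j .
\end{equation}
Indeed, if $z<j$, then $z\le j_*$, and joining $z\equiv_\alpha j$ with $j_*$ gives $j_*\equiv_\alpha j$.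

\begin{lemma}\label{lem:alpha}
Let $\alpha$ be any congruence of $L$. Then:
\begin{enumerate}
\item[(i)] $J_\alpha$ is $\to$-closed;
\item[(ii)] $\alpha\subseteq\theta_{J_\alpha}$;
\item[(iii)] $L/\theta_{J_\alpha}$ is a homomorphic image of $L/\alpha$; in particular, if $L/\alpha$ is finite, then $J_\alpha$ is finite.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $j\in J_\alpha$ and $j\to k$, witnessed by $s$. If $k\notin J_\alpha$, then $k_*\equiv_\alpha k$, so
\[
j\wedge(s\vee k_*)\equiv_\alpha j\wedge(s\vee k)=j .
\]
By \eqref{eq:down} the left-hand side equals $j$, contrary to $j\not\le s\vee k_*$.

(ii) Let $x\equiv_\alpha x'$ and $j\in J_\alpha$ with $j\le x$. Then $j\wedge x'\equiv_\alpha j\wedge x=j$, so $j\wedge x'=j$ by \eqref{eq:down}, that is, $j\le x'$. Exchanging $x$ and $x'$ gives $\psi_{J_\alpha}(x)=\psi_{J_\alpha}(x')$.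

(iii) By (i) and Proposition~\ref{prop:theta}, $\theta_{J_\alpha}$ is a congruence, and it contains $\alpha$ by (ii). If $L/\alpha$ is finite, so is $L/\theta_{J_\alpha}$, and $J_\alpha$ is finite by Proposition~\ref{prop:theta}.
\end{proof}

In Example~\ref{ex:chain}, $J_\alpha=\{3\}$ and $\theta_{J_\alpha}$ is the kernel of the test of $3$. For the ultrafilter homomorphism of Section~\ref{sec:intro}, $J$ consists of the singletons, $J_\alpha$ is empty, and $\theta_{J_\alpha}$ identifies everything. In general the following statement converts a homomorphism into a continuous one that is no larger and loses no pair $(j_*,j)$.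

\begin{proposition}\label{prop:transfer}
Let $\varphi\colon L\to F$ be a homomorphism into an arbitrary lattice, and let $j\in J$ satisfy $\varphi(j_*)\ne\varphi(j)$. Then $N=J_{\ker\varphi}$ is a $\to$-closed set containing $j$, and the Boolean topological lattice $L/\theta_N$ is a homomorphic image of the sublattice $\varphi(L)$ of $F$.
\end{proposition}

\begin{proof}
We have $j\in N$ by definition, and $L/\ker\varphi\cong\varphi(L)$. The rest is Lemma~\ref{lem:alpha} and Proposition~\ref{prop:theta}.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:K}]
Theorem~\ref{thm:main} is the case $\mathcal K=\mathcal L_{\mathrm{fin}}$ of Theorem~\ref{thm:K}, so we prove the latter. A closed sublattice of a product of members of $\mathcal K_{\mathcal T}$ is a Boolean topological lattice whose underlying lattice is in $\mathbb{ISP}(\mathcal K)$, which gives the inclusion $\supseteq$. Conversely let $L\in[\mathbb{ISP}(\mathcal K)]_{\mathcal T}$ and $j\in J$. Since $j_*\ne j$, Lemma~\ref{lem:sep} gives a homomorphism $\varphi\colon L\to F$, possibly discontinuous, with $F\in\mathcal K$ and $\varphi(j_*)\ne\varphi(j)$. By Proposition~\ref{prop:transfer}, $j$ lies in a $\to$-closed set $N$ such that $L/\theta_N$ is a homomorphic image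 of a sublattice of $F$. The closure properties of $\mathcal K$ give $L/\theta_N\in\mathcal K$. By Corollary~\ref{cor:enough}, $L\in\mathbb{IS}_c\mathbb P(\mathcal K_{\mathcal T})$.
\end{proof}

The embedding hypothesis was used once, and only to separate the pairs $(j_*,j)$.

\section{Chain conditions}\label{sec:chains}

Suppose now that the factors $F$ merely have no infinite chain. Such a lattice can be infinite (take $0$, $1$ and infinitely many pairwise incomparable elements between them), so counting no longer bounds $N$. But $L/\theta_N$ inherits the chain condition from $F$ and also carries a Boolean topology, and the two together force finiteness.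

Recall that an infinite chain contains an infinite descending or an infinite ascending chain: if it has no infinite descending chain, it is well ordered, and its successive least elements ascend.

\begin{lemma}\label{lem:finite}
A Boolean topological lattice $M$ with no infinite chain is finite.
\end{lemma}

\begin{proof}
Let $p\in M$, and let $D$ be the up-directed set of finite joins of members of $J(M)$ below $p$, including the empty join $0$. By Lemma~\ref{lem:J}(ii), $\sup D=p$. Since there is no infinite ascending chain, $D$ has a maximal element, which is the greatest element because $D$ is directed, and therefore equals $p$. So $p=j_1\vee\dots\vee j_n$ with $n\ge0$ and $j_i\in J(M)$, and ${\uparrow}p={\uparrow}j_1\cap\dots\cap{\uparrow}j_n$ is open by Lemma~\ref{lem:J}(iii). The order dual of $M$ satisfies the same hypotheses, so ${\downarrow}p$ is open too. Hence $\{p\}={\uparrow}p\cap{\downarrow}p$ is open, and $M$ is compact and discrete.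
\end{proof}

\begin{lemma}\label{lem:lift}
A homomorphic image of a lattice with no infinite chain has no infinite chain.
\end{lemma}

\begin{proof}
Let $g\colon A\to B$ be a surjective homomorphism. If $b_1<b_2<\cdots$ in $B$, choose $a_i$ with $g(a_i)=b_i$. The elements $a_1\vee\dots\vee a_i$ increase and are distinct, because they map to the distinct elements $b_i$. Descending chains lift by meets in the same way.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:chains}, first statement]
Let $j\in J$. By Lemma~\ref{lem:sep} there is a homomorphism $\varphi\colon L\to F$ with $\varphi(j_*)\ne\varphi(j)$, where $F$, and hence $\varphi(L)$, has no infinite chain. Let $N\ni j$ be as in Proposition~\ref{prop:transfer}. Then $L/\theta_N$ has no infinite chain by Lemma~\ref{lem:lift}, and it is finite by Lemma~\ref{lem:finite}. Corollary~\ref{cor:enough} with $\mathcal K=\mathcal L_{\mathrm{fin}}$ shows that $L$ is profinite.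
\end{proof}

With one chain condition only, Lemma~\ref{lem:finite} fails, as $\omega+1$ shows. To see that the theorem fails too, we build a Boolean topological lattice $Z$ with no infinite descending chain and with an infinite path of arrows. A single copy of $\omega+1$ is distributive and hence profinite. So we take two copies, with coordinates $\mu$ and $\nu$, and two switches $\varepsilon,\delta\in\{0,1\}$. Turning on the first switch pulls $\mu$ up to $\nu$, and turning on the second pulls $\nu$ up to one less than $\mu$. The shift by one makes the arrows move forward forever.

For $\mu\in\omega+1$ put $0^-=0$, $n^-=n-1$ for $1\le n<\omega$, and $\omega^-=\omega$. The map $\mu\mapsto\mu^-$ is continuous and order-preserving, and $\mu^-\le\mu$. Let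
\[
Z=\{(\mu,\nu,\varepsilon,\delta)\in(\omega+1)^2\times\{0,1\}^2:\ \varepsilon=1\Rightarrow\mu\ge\nu,\ \ \delta=1\Rightarrow\nu\ge\mu^-\}
\]
with the componentwise order and the subspace topology.

\begin{proposition}\label{prop:Z}
$Z$ is a Boolean topological lattice with no infinite descending chain, and it has two distinct elements that are identified by every homomorphism from $Z$ to a finite lattice. In particular $Z$ is not profinite.
\end{proposition}

\begin{proof}
\emph{Topology.} The order of $\omega+1$ is a closed relation and $\mu\mapsto\mu^-$ is continuous, so for each value of $(\varepsilon,\delta)$ the conditions define a closed set. Hence $Z$ is closed in $(\omega+1)^2\times\{0,1\}^2$ and is a Boolean space.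

\emph{Meets.} Take $(\mu_i,\nu_i,\varepsilon_i,\delta_i)\in Z$ for $i=1,2$. If $\min\varepsilon_i=1$, then $\mu_i\ge\nu_i$ for both $i$, so $\min\mu_i\ge\min\nu_i$. If $\min\delta_i=1$, then $\nu_i\ge\mu_i^-\ge(\min\mu_i)^-$ for both $i$. So the componentwise minimum lies in $Z$ and is the meet.

\emph{Joins.} Let $(\mu,\nu,\varepsilon,\delta)$ be the componentwise maximum of the two elements, and put
\[
\mu'=\begin{cases}\max(\mu,\nu)&\text{if }\varepsilon=1,\\ \mu&\text{if }\varepsilon=0,\end{cases}
\qquad
\nu'=\begin{cases}\max(\nu,\mu^-)&\text{if }\delta=1,\\ \nu&\text{if }\delta=0.\end{cases}
\]
We claim that $(\mu',\nu',\varepsilon,\delta)$ is the join. It lies in $Z$: if $\varepsilon=1$, then $\mu'=\max(\mu,\nu)\ge\max(\nu,\mu^-)\ge\nu'$; if $\delta=1$, then $\mu'\le\max(\mu,\nu)$ gives $(\mu')^-\le\max(\mu^-,\nu^-)\le\nu'$. It lies above both elements. Let $(\bar\mu,\bar\nu,\bar\varepsilon,\bar\delta)\in Z$ be any upper bound; it is above $(\mu,\nu,\varepsilon,\delta)$. If $\varepsilon=1$, then $\bar\varepsilon=1$ and $\bar\mu\ge\bar\nu\ge\nu$, so $\bar\mu\ge\mu'$. If $\delta=1$, then $\bar\delta=1$ and $\bar\nu\ge\bar\mu^-\ge\mu^-$, so $\bar\nu\ge\nu'$. This proves the claim. Both operations are continuous, since on each of the finitely many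 clopen pieces of $Z^2$ where the switches are constant they are composed of $\max$, $\min$ and $\mu\mapsto\mu^-$.

\emph{Descending chains.} Along a decreasing sequence in $Z$ each of the four coordinates decreases in a well-ordered set and is eventually constant.

\emph{Arrows.} For $n<\omega$ let $A_n=(n,0,0,0)$ and $B_n=(0,n,0,0)$, and let $s=(0,0,1,0)$ and $t=(0,0,0,1)$. All of these lie in $Z$. For $n\ge1$ the elements strictly below $A_n$ are $A_0,\dots,A_{n-1}$, so $A_n\in J(Z)$ and $(A_n)_*=A_{n-1}$; for the same reason $B_n\in J(Z)$ and $(B_n)_*=B_{n-1}$. The join formula gives, for $n\ge1$,
\begin{align*}
s\vee B_n&=(n,n,1,0)\ge A_n, & s\vee B_{n-1}&=(n-1,n-1,1,0)\not\ge A_n,\\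
t\vee A_{n+1}&=(n+1,n,0,1)\ge B_n, & t\vee A_n&=(n,n-1,0,1)\not\ge B_n.
\end{align*}
Therefore
\[
A_1\to B_1\to A_2\to B_2\to A_3\to\cdots ,
\]
and every $\to$-closed set containing $A_1$ is infinite. If a homomorphism $h$ from $Z$ to a finite lattice separated $A_0$ from $A_1$, then $J_{\ker h}$ would be a finite $\to$-closed set containing $A_1$, by Lemma~\ref{lem:alpha}. So every such $h$ identifies $A_0$ and $A_1$, and $Z$ is not profinite by Lemma~\ref{lem:sep}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:chains}, second statement]
The lattice $Z$ embeds in the product with the single factor $Z$, which has no infinite descending chain, and $Z$ is not profinite. Its order dual is a Boolean topological lattice with no infinite ascending chain, and it is not profinite, because the order dual of a profinite lattice is profinite.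
\end{proof}

\section{Boolean congruences and a criterion for profiniteness}\label{sec:class}

We have passed from $\to$-closed sets to Boolean congruences and from congruences to $\to$-closed sets. The two passages are inverse to each other. The restriction to Boolean congruences is needed, since a closed congruence need not be Boolean: the Cantor set is a Boolean topological chain, and the Cantor function is a continuous order-preserving map from it onto $[0,1]$, so its kernel is a closed congruence with quotient $[0,1]$.

An intersection of $\to$-closed sets is $\to$-closed, so each $j\in J$ lies in a smallest $\to$-closed set $\langle j\rangle$.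

\begin{theorem}\label{thm:class}
Let $L$ be a Boolean topological lattice.
\begin{enumerate}
\item[(i)] The maps $N\mapsto\theta_N$ and $\theta\mapsto J_\theta$ are mutually inverse, order-reversing bijections between the $\to$-closed subsets of $J$ and the Boolean congruences of $L$.
\item[(ii)] Finite sets $N$ correspond exactly to clopen congruences.
\item[(iii)] For an arbitrary congruence $\alpha$ of $L$, $\theta_{J_\alpha}$ is the least Boolean congruence containing $\alpha$. It contains a pair $(j_*,j)$ with $j\in J$ only if $\alpha$ does.
\item[(iv)] $L$ is profinite if and only if $\langle j\rangle$ is finite for every $j\in J$.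
\end{enumerate}
\end{theorem}

\begin{proof}
(i) The maps are well defined by Proposition~\ref{prop:theta} and Lemma~\ref{lem:alpha}(i). They reverse inclusions: more tests identify fewer pairs, and a larger congruence collapses more pairs $(j_*,j)$. Lemma~\ref{lem:pairs} says that $J_{\theta_N}=N$.

Let $\theta$ be Boolean. By Lemma~\ref{lem:alpha}(ii), $\theta\subseteq\theta_{J_\theta}$. For the reverse inclusion we must separate a pair $(x,x')\notin\theta$ by a test from $J_\theta$, and for this we pull back a clopen ideal from the quotient. Let $\pi\colon L\to L/\theta$ be the projection and say $\pi(x)\not\le\pi(x')$. By Lemma~\ref{lem:quot}, Lemma~\ref{lem:ideal} applies to $L/\theta$ and yields a clopen ideal that contains $\pi(x')$ but not $\pi(x)$. Its preimage $I$ is a clopen ideal of $L$ and a union of $\theta$-classes, with $x'\in I$ and $x\notin I$. By Lemma~\ref{lem:complete}(iii), $I={\downarrow}m$ for some $m\in L$, and Lemma~\ref{lem:J}(i) gives $j\in J$ with $j\le x$, $j\notin I$ and $j_*\in I$. Since $I$ is a union of $\theta$-classes, $j\in J_\theta$. Since $x'\in I$ and $j\notin I$, we have $j\not\le x'$. So $j\in\psi_{J_\theta}(x)\setminus\psi_{J_\theta}(x')$ and $(x,x')\notin\theta_{J_\theta}$.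

(ii) If $N$ is finite, $\theta_N$ is clopen by Proposition~\ref{prop:theta}. Conversely, the classes of a clopen congruence $\theta$ are open, so by compactness there are finitely many and $L/\theta$ is finite and discrete. Thus $\theta$ is Boolean, and $J_\theta$ is finite by Lemma~\ref{lem:alpha}(iii).

(iii) The congruence $\theta_{J_\alpha}$ is Boolean and contains $\alpha$, by Proposition~\ref{prop:theta} and Lemma~\ref{lem:alpha}. If $\theta\supseteq\alpha$ is Boolean, then $J_\theta\subseteq J_\alpha$, so $\theta_{J_\alpha}\subseteq\theta_{J_\theta}=\theta$ by (i). If $(j_*,j)\in\theta_{J_\alpha}$, then $j\notin J_\alpha$ by Lemma~\ref{lem:pairs}, which means $(j_*,j)\in\alpha$.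

(iv) If every $\langle j\rangle$ is finite, then every $L/\theta_{\langle j\rangle}$ is finite by Proposition~\ref{prop:theta}, and $L$ is profinite by Corollary~\ref{cor:enough}. Conversely let $L$ be profinite and $j\in J$. By Lemma~\ref{lem:sep} some homomorphism $\varphi$ to a finite lattice separates $j_*$ from $j$. By Lemma~\ref{lem:alpha}, $J_{\ker\varphi}$ is a finite $\to$-closed set containing $j$, so $\langle j\rangle\subseteq J_{\ker\varphi}$ is finite.
\end{proof}

For a finite discrete lattice every congruence is clopen, so part (i) lists all congruences; the pentagon has exactly the five found in Example~\ref{ex:pentagon}. For the Cantor function, the elements of $J$ are the right endpoints of the removed intervals, each with the left endpoint as $j_*$. The kernel $\alpha$ collapses all these pairs, so $J_\alpha=\emptyset$, and by part (iii) the only Boolean congruence containing $\alpha$ is the one with a single class.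

\begin{thebibliography}{1}

\bibitem{RB}
\emph{Residual Bounds For Compact Totally Disconnected Algebras},
\texttt{http://www.latrobe.edu.au/\allowbreak mathstats/\allowbreak our-research/\allowbreak algebra-research-group/\allowbreak Papers/\allowbreak J\_ResidualBounds.pdf}

\end{thebibliography}
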